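# $\mathbb A^1$-invariance of $\pi_0^{\mathbb A^1}(B_{gm}G)$

## 1. A distinguished square over the affine line of a henselian ring

Let $L$ be a field and write $L\{t_1,\dots,t_n\}$ for the henselization of $L[t_1,\dots,t_n]$ at the origin. It is the filtered colimit of the étale $L[t_1,\dots,t_n]$-algebras $B$ equipped with a prime over the origin whose residue field is $L$, and it is a subring of $L[[t_1,\dots,t_n]]$. For example, if $\operatorname{char}L\ne2$, the algebra $L[t][y]/(y^2-1-t)$ with $y$ inverted and the point $t=0,\ y=1$ shows that $L\{t\}$ contains a square root of $1+t$.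

Let $n\ge1$, $R=L\{t_1,\dots,t_n\}$, $V=L\{t_1,\dots,t_{n-1}\}$ and $t=t_n$, and let $f\in R$ be a nonzero nonunit. Lemma 5 below shows that, after an automorphism of $R$ over $L$, the ideal $fR$ is generated by a monic polynomial
$$W=t^d+a_{d-1}t^{d-1}+\dots+a_0\in V[t],\qquad d\ge1,\quad a_i\in\mathfrak m_V .$$
Put $Z=\operatorname{Spec}V[t]/W\subset\mathbb A^1_V$. The lemma also says that $R$ is a filtered colimit of étale $V[t]$-algebras $B$ for which $V[t]/W\to B/WB$ is an isomorphism. Each of these gives a square
$$\begin{matrix}\operatorname{Spec}B_W&\longrightarrow&\operatorname{Spec}B\\ \downarrow&&\downarrow\\ \mathbb A^1_V-Z&\longrightarrow&\mathbb A^1_V\end{matrix}\tag{1}$$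
in which the right-hand map is étale and an isomorphism over $Z$. Moreover $W(1)=1+\sum a_i$ is a unit of $V$, so the section $t=1$ of $\mathbb A^1_V\to\operatorname{Spec}V$ misses $Z$. Finally, everything in (1) maps to $\operatorname{Spec}L$.

For $n=1$ we have $V=L$, $f=t^d\cdot(\text{unit})$, $W=t^d$, and $\mathbb A^1_V-Z$ is $\mathbb A^1_L$ minus the origin. For $n=2$ and $f=t_1t_2$, no monic generator exists in the given coordinates, because $f$ vanishes identically on $t_1=0$. The substitution $t_1\mapsto t_1+t_2^2$ turns $f$ into $t^3+t_1t=W$. Its value at $t=1$ is $1+t_1$, a unit.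

Here is what the square is for. Suppose a contravariant functor $[-]$ on schemes allows gluing along (1) and does not distinguish $\operatorname{Spec}V$ from $\mathbb A^1_V$. Let $a,b\in[R]$ become equal in $[R_f]$, and suppose that $b$ is pulled back from $\operatorname{Spec} L$. Then $b$ makes sense on all of $\mathbb A^1_V-Z$, and one can glue $a$ near the origin to $b$ away from $Z$. The result $c$ lives on $\mathbb A^1_V$, so it is constant along the line, and its value at $t=1$ is $b$. Therefore $c=b$ everywhere, and in particular $a=b$. So classes that agree generically agree, provided that one of them comes from the residue field. We shall use this to answer the following question.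

## 2. The sheaf $\pi_0^{\mathbb A^1}$ and the statements to be proved

Throughout, $k$ is a perfect field and $Sm_k$ is the category of smooth $k$-schemes of finite type with the Nisnevich topology.

**Definition (distinguished square).** Let $p:B\to A$ be étale of finite type and $Z\subset A$ a closed subscheme with $p^{-1}(Z)\cong Z$. The square formed by $A$, $B$, $A-Z$ and $B-p^{-1}(Z)$ is called distinguished. The pair $\{A-Z,\,B\}$ is then a Nisnevich cover of $A$. Example ($\operatorname{char} k\ne2$): $A=\mathbb A^1$, $Z=\{1\}$, $B=\mathbb A^1-\{0,-1\}$, $p(x)=x^2$.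

**Definition (invariance).** A sheaf of sets $\mathcal F$ on $Sm_k$ is $\mathbb A^1$-invariant if $\mathrm{pr}^*:\mathcal F(X)\to\mathcal F(X\times\mathbb A^1)$ is bijective for every $X\in Sm_k$. The zero section always makes $\mathrm{pr}^*$ injective. The sheaf $\mathbb G_m$ is $\mathbb A^1$-invariant on $Sm_k$, since the units of $D[t]$ for a reduced ring $D$ are those of $D$. The sheaf $\mathbb G_a$ is not.

**Definition ($\pi_0^{\mathbb A^1}$).** A space $\mathcal X$ is a simplicial sheaf of sets on $Sm_k$, and $\mathcal H(k)$ is the $\mathbb A^1$-homotopy category of Morel–Voevodsky. The sheaf $\pi_0^{\mathbb A^1}(\mathcal X)$ is the Nisnevich sheaf associated to $U\mapsto Hom_{\mathcal H(k)}(U,\mathcal X)$.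

The presheaf $U\mapsto Hom_{\mathcal H(k)}(U,\mathcal X)$ does not distinguish $U$ from $U\times\mathbb A^1$. The question is whether this survives sheafification. It is a real question, because a section over $X\times\mathbb A^1$ is given on a Nisnevich cover of $X\times\mathbb A^1$, which need not come from a cover of $X$. Morel conjectures (Conjecture 12 in "$\mathbb A^1$-Algebraic topology over a field") that the answer is yes for every space. Our subject is the geometric classifying space $B_{gm}G$ of Morel–Voevodsky and Totaro, for $G$ a smooth affine algebraic $k$-group; an explicit model is given in Section 3.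

For a space $\mathcal X$ put $F=\pi_0^{\mathbb A^1}(\mathcal X)$ and consider the condition

**(Rig)** For all finitely generated fields $L/k$ and all $n\ge0$, the map $F(L)\to F(L\{t_1,\dots,t_n\})$ is surjective.

The values of $F$ on such rings are explained below. (Rig) is a genuine restriction. The space $\mathcal X=\mathbb G_m$ has $F=\mathbb G_m$, and $1+t\in F(L\{t\})$ does not come from $L^\times$.

**Theorem A.** Let $k$ be perfect, $G$ a smooth affine algebraic $k$-group, $F=\pi_0^{\mathbb A^1}(B_{gm}G)$. Then $F$ is $\mathbb A^1$-invariant. Moreover $F(X)\to F(k(X))$ is injective for connected $X\in Sm_k$, and $F(\mathcal O^h_{X,x})\to F(\kappa(x))$ is bijective for every point $x$ of every $X\in Sm_k$.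

**Theorem B.** Let $\mathcal X$ be any space over a perfect field satisfying (Rig). Then $F$ is $\mathbb A^1$-invariant, and $F(X)\to F(k(X))$ is injective for connected $X\in Sm_k$.

Write $\mathcal H^1_{et}(G)$ for the Nisnevich sheaf associated to $X\mapsto H^1_{et}(X;G)$. There is a natural transformation $\theta_G:H^1_{et}(X;G)\to Hom_{\mathcal H(k)}(X,B_{gm}G)$, and it induces $\mathcal H^1_{et}(G)\to\pi_0^{\mathbb A^1}(B_{gm}G)$.

**Theorem C.** Let $G,F$ be as in Theorem A and $H=\mathcal H^1_{et}(G)$.

1. $H\to F$ is an epimorphism and is the universal morphism from $H$ to an $\mathbb A^1$-invariant sheaf. Explicitly $F=\operatorname{colim}_nS^n(H)$, where $S(T)$ is the Nisnevich sheaf associated to $U\mapsto\operatorname{coeq}\big(T(U\times\mathbb A^1)\rightrightarrows T(U)\big)$ (restrictions at $0$ and $1$).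
2. The following are equivalent: (a) $H\to F$ is an isomorphism; (b) $H$ is $\mathbb A^1$-invariant; (c) for every finitely generated field $K/k$ and every $G$-torsor $P$ on $\mathbb A^1_K$, $P_0\cong P_1$.
3. If $\operatorname{char}k=0$, these hold for every $G$. If $\operatorname{char}k=p>0$, they fail for $G=PGL_p$ (while Theorem A still holds).

Theorem C is not used in the proof of Theorem A.

### Facts recalled from homotopy theory

Let $\mathcal Y$ be an $\mathbb A^1$-local simplicially fibrant replacement of $\mathcal X$, and put $[U]:=\pi_0(\mathcal Y(U))$. We use the following facts from Morel–Voevodsky (*$\mathbb A^1$-homotopy theory of schemes*, Publ. IHES 90, cited as [MV]).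

* (Y1) $[U]=Hom_{\mathcal H(k)}(U,\mathcal X)$, and $F$ is the sheafification of $U\mapsto[U]$.
* (Y2) $\mathrm{pr}^*:[U]\to[U\times\mathbb A^1]$ is bijective. Hence $\sigma^*=(\mathrm{pr}^*)^{-1}$ for every section $\sigma$ of $\mathrm{pr}$; in particular $0^*=1^*$.
* (Y3) $\mathcal Y$ sends distinguished squares to homotopy cartesian squares. In particular, if $a\in[B]$ and $b\in[A-Z]$ agree in $[B-p^{-1}Z]$, there is $c\in[A]$ restricting to $a$ and to $b$.
* (Y4) $\pi_0(\mathcal X)\to F$ is an epimorphism of sheaves ([MV, §2, Cor. 3.22]). If $\mathcal X$ is a sheaf of sets, then $\pi_0(\mathcal X)=\mathcal X$.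

(Y3) asserts existence of $c$, not uniqueness.

### Values on limits of smooth schemes

A scheme is essentially smooth if it is a limit $S=\lim S_i$ of a cofiltered system in $Sm_k$ with affine transition maps. For a presheaf $\Phi$ on $Sm_k$ put
$$\Phi(S)=\int^{T\in Sm_k}Hom_k(S,T)\times\Phi(T).$$
So an element is represented by a map $g:S\to T$ and some $\varphi\in\Phi(T)$, with $(g,u^*\varphi')$ identified with $(ug,\varphi')$ for $u:T\to T'$ in $Sm_k$. This is functorial in $S$. If $S\in Sm_k$, it is the usual $\Phi(S)$, by Yoneda. If $S=\lim S_\lambda$ is a cofiltered limit of essentially smooth schemes with affine transition maps, then $Hom_k(S,T)=\operatorname{colim}Hom_k(S_\lambda,T)$ for $T\in Sm_k$ (EGA IV 8.8.2), hence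
$$\Phi(S)=\operatorname{colim}_\lambda\Phi(S_\lambda).\tag{2}$$

Since $S\times\mathbb A^1=\lim(S_i\times\mathbb A^1)$, fact (Y2) holds for essentially smooth schemes. So does (Y3) when the schemes involved are noetherian. Indeed, let $A=\lim A_i$ with $A_i\in Sm_k$. For large $i$ the map $p$ comes from an étale $B_i\to A_i$, the subscheme $Z$ from a closed $Z_i\subset A_i$, and the isomorphism $B\times_AZ\cong Z$ from an isomorphism $B_i\times_{A_i}Z_i\cong Z_i$ (EGA IV 8.8.2, 8.10.5, 17.7.8). The given elements, and their agreement, are also defined at a finite level by (2). One applies (Y3) there and pulls back. In the same way, if $s,s'\in F(A)$ agree on $B$ and on $A-Z$, then $s=s'$: at a finite level, this is the sheaf property of $F$.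

**Stalks.** Let $R=\mathcal O^h_{X,x}$ with $x\in X\in Sm_k$. By (2), $[R]$ and $F(R)$ are the stalks at $x$ of a presheaf and of its sheafification, so $[R]=F(R)$. Taking generic points, $[K]=F(K)$ for every function field $K$. Next, $\operatorname{Frac}R$ is the filtered union of the function fields of the connected étale neighborhoods of $x$, so $[\operatorname{Frac}R]=F(\operatorname{Frac}R)$. Finally $\operatorname{Frac}R=\operatorname{colim}_{f\ne0}R_f$ gives $[\operatorname{Frac}R]=\operatorname{colim}_{f\ne0}[R_f]$.

Every finitely generated field $L/k$ is a function field, because $k$ is perfect: $L=k(Y)$ for some smooth affine integral $Y$. The local ring of $Y\times\mathbb A^n$ at the point $(\eta_Y,0)$ is $L[t_1,\dots,t_n]_{(t)}$. So $L\{t_1,\dots,t_n\}$ is one of the rings $\mathcal O^h_{X,x}$.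

## 3. Torsors with generating sections

A $G$-torsor on $T$ is a $T$-scheme with $G$-action that is étale-locally isomorphic to $G\times T$.

Choose a closed embedding $G\subset GL_n$, let $V=\mathbb A^n$ be the corresponding representation, and identify $V^m$ with the space $M_{n\times m}$ of matrices, on which $GL_n$ acts by left multiplication. (The ring of Section 1 is also called $V$; the two never occur together.) For $m\ge n$ let $U_m\subset M_{n\times m}$ be the open subset of matrices of rank $n$. Over the open set of the Grassmannian $Gr$ where a given $n\times n$ minor $M_I$ is invertible, $M=M_I\cdot(M_I^{-1}M)$ trivializes $U_m\to Gr$. So this is a Zariski-locally trivial $GL_n$-torsor. As $GL_n/G$ is a smooth quasi-projective scheme, $B_m:=U_m/G=U_m\times^{GL_n}(GL_n/G)$ is a smooth $k$-scheme: over each of these open sets it is a product with $GL_n/G$. The map $U_m\to B_m$ is a $G$-torsor. Adding zero columns gives $B_m\to B_{m+1}$, and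
$$B:=\operatorname{colim}_mB_m$$
is a model of $B_{gm}G$. Section 9 shows that other choices give isomorphic objects of $\mathcal H(k)$.

An element $x\in B_m(T)$ is the same as a $G$-torsor $P_x=U_m\times_{B_m}T$ on $T$ together with a $G$-equivariant map $P_x\to U_m$, up to isomorphism. For a torsor $P$, let $V_P$ be the associated vector bundle of rank $n$. A $G$-equivariant map $P\to V^m$ is the same as $m$ sections of $V_P$, and it lands in $U_m$ if and only if these sections generate $V_P$. Thus a point of $B_m$ is a torsor $P$ with $m$ generating sections of $V_P$. If $T$ is affine, every vector bundle on $T$ is generated by finitely many sections, so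
$$\text{over an affine } T \text{ every } G\text{-torsor is isomorphic to } P_x \text{ for some } m \text{ and } x\in B_m(T).\tag{3}$$

For $G=\mathbb G_m=GL_1$ we get $U_m=\mathbb A^m-0$, $B_m=\mathbb P^{m-1}$, and the familiar description of maps to projective space.

**Lemma 1.** Let $S$ be essentially smooth and $x,y\in B_m(S)$ with $P_x\cong P_y$. Then $x$ and $y$ have the same image in $[S]$.

*Proof.* We join two choices of generating sections by paths $\mathbb A^1\to B_{2m}$. Let $P=P_x\cong P_y$. Then $x,y$ are given by $G$-equivariant maps $\varphi,\psi:P\to U_m$. Let $s$ be the coordinate on $\mathbb A^1$ and consider the $G$-equivariant maps $P\times\mathbb A^1\to M_{n\times2m}$,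
$$\big((1-s)\varphi\mid s\psi\big),\qquad\big(s\psi\mid(1-s)\psi\big).$$
At every geometric point $s\ne0$ or $1-s\ne0$, so one of the blocks has rank $n$. Both maps therefore land in $U_{2m}$ and define $h,h'\in B_{2m}(S\times\mathbb A^1)$. We have $h(0)=(\varphi\mid0)$, $h(1)=(0\mid\psi)=h'(0)$ and $h'(1)=(\psi\mid0)$. By (Y2) the endpoints of $h$ have the same image in $[S]$, and so do those of $h'$. Since $(\varphi\mid0)$ and $(\psi\mid0)$ are the images of $x$ and $y$ in $B_{2m}(S)$, the claim follows. $\square$

**Lemma 2.** Let $R$ be a henselian local ring over $k$ with residue field $L$, and $P,P'$ two $G$-torsors on $\operatorname{Spec} R$ with $P\otimes_RL\cong P'\otimes_RL$. Then $P\cong P'$.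

*Proof.* The sheaf $\underline{\mathrm{Isom}}_G(P,P')$ is isomorphic to $G$ over an étale cover trivializing both torsors. By effectivity of étale descent for affine morphisms it is an affine $R$-scheme, and it is smooth because smoothness is étale-local on the base. An $L$-point of a smooth $R$-scheme lifts to an $R$-point (EGA IV 18.5.17). $\square$

For $G=\mu_2$ and $\operatorname{char}L\ne2$ this is the familiar fact that a unit of $R$ whose residue is a square is a square.

We also use that torsors are of finite presentation, so that $H^1_{et}(-;G)$ turns the limits of Section 2 into colimits. In particular $H=\mathcal H^1_{et}(G)$ has $H(R)=H^1_{et}(R;G)$ for $R=\mathcal O^h_{X,x}$, and $H(K)=H^1_{et}(K;G)$ when $K$ is a function field or $\operatorname{Frac}R$.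

## 4. Small groups, and why $F$ is not just the sheaf of torsors

Let $R=\mathcal O^h_{X,x}$. By (Y4) every element of $F(R)$ is the class of some $x\in B_m(R)$, and by Lemma 1 the class depends only on $P_x$. So $F(R)$ is a quotient of the set of isomorphism classes of $G$-torsors on $R$, and it is natural to ask which torsors get identified.

**$G=GL_n$.** All torsors on local rings are trivial, so $F=*$. Already for $G=\mathbb G_m$ the presheaf $[-]$ is larger than $F$. The groups $H^0$ and $H^1_{Nis}$ of $\mathbb G_m$ are $\mathbb A^1$-invariant on $Sm_k$, so $K(\mathbb G_m,1)$ is $\mathbb A^1$-local and the bundle $\mathcal O(1)$ on $B=\mathbb P^\infty$ gives a map $[U]\to\operatorname{Pic}(U)$. It separates the inclusion $\mathbb P^1\to\mathbb P^\infty$ from a constant map. So $[\mathbb P^1]\to F(\mathbb P^1)=*$ is not injective.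

**$G=\mu_\ell$, $\ell$ prime to the characteristic.** By Kummer theory, $H^1_{et}(R;\mu_\ell)=R^\times/R^{\times\ell}$. Over a field, $\operatorname{Pic}(\mathbb A^1_K)=0$ and $K[t]^\times=K^\times$ give $H^1_{et}(\mathbb A^1_K;\mu_\ell)=K^\times/K^{\times\ell}$, so torsors on $\mathbb A^1_K$ are constant. More generally, for $G$ finite of order prime to the characteristic it is known that $\mathcal H^1_{et}(G)\to F$ is an isomorphism.

This suggests a first plan for all $G$: show that $H=\mathcal H^1_{et}(G)\to F$ is an isomorphism, then prove that $H$ is $\mathbb A^1$-invariant by studying torsors on $X\times\mathbb A^1$. The plan breaks down as follows.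

**$G=\mathbb Z/p$, $\operatorname{char}k=p$.** By Artin–Schreier theory $H^1_{et}(R;\mathbb Z/p)=R/\{c^p-c\}$, with $a\in R$ corresponding to the torsor $P_a:\ x^p-x=a$. Over $R[\tau]$ there is the torsor $P_{\tau a}$. By (3) it is $P_h$ for some $h\in B_m(R[\tau])$. By (Y2), $h(0)$ and $h(1)$ have the same class in $[R]$, so by Lemma 1 every point with torsor $P_a$ has the same class as every point with trivial torsor. Hence $F=*$. But $H\ne*$: in $K=k(\alpha)$ the equation $c^p-c=\alpha$ has no solution. Indeed, at the place $\alpha=\infty$ the right side has a simple pole, while the left side has a pole of order divisible by $p$, or none. So $H\to F$ is not injective. Nor is $H$ $\mathbb A^1$-invariant, since the class of $P_{\tau\alpha}$ in $H(\mathbb A^1_K)$ restricts to $0$ at $\tau=0$ and to $\alpha\ne0$ at $\tau=1$.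

Thus invariance of $F$ has to be proved without first identifying $F$. In this example $F$ is nevertheless invariant, and its germs over $R$ come from the residue field. The second of these properties holds for every $G$ and will be enough.

## 5. The affine line over a function field

The next result holds for every space. It is what direct gluing of classes gives.

**Proposition 3.** Let $\mathcal X$ be any space and $K=k(X)$ with $X\in Sm_k$ connected. Then $F(K)\to F(\mathbb A^1_K)$ is bijective.

*Proof.* Injectivity follows from the zero section. For surjectivity we show that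

$$[\mathbb A^1_K]\to F(\mathbb A^1_K)\ \text{ is surjective.}\tag{4}$$

Granting (4), $[\mathbb A^1_K]=[K]=F(K)$ by (Y2) and Section 2, so every element of $F(\mathbb A^1_K)$ is pulled back from $F(K)$. Let $s\in F(\mathbb A^1_K)$.

**Step 1: lift $s$ on a dense open set.** As $F(K(t))=[K(t)]$ and $K(t)$ is the colimit of the rings of functions of the dense affine opens of $\mathbb A^1_K$, there are a dense open $W_0\subset\mathbb A^1_K$ and $y_0\in[W_0]$ whose image in $F(W_0)$ is $s|_{W_0}$. The complement of $W_0$ consists of finitely many closed points; let $z$ be one of them.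

**Step 2: lift $s$ near $z$.** The ring $\mathcal O_z^h$ is a henselian local ring of the smooth scheme $X\times\mathbb A^1$, so $[\mathcal O_z^h]=F(\mathcal O_z^h)$. Hence there are an affine connected étale neighborhood $B\to\mathbb A^1_K$ of $z$ and $y_z\in[B]$ with image $s|_B$. After shrinking $B$, the preimage of $z$ is one point with residue field $\kappa(z)$, again called $z$, and $B-z$ maps to $W_0$.

**Step 3: make the two lifts agree in $[B-z]$.** This is what (Y3) requires. Let $\pi$ be a uniformizer at $z$; then $\operatorname{Frac}\mathcal O_z^h=\mathcal O_z^h[1/\pi]$, so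
$$\operatorname{colim}_B[B-z]=[\operatorname{Frac}\mathcal O_z^h]=F(\operatorname{Frac}\mathcal O_z^h).$$
In the last set both $y_0$ and $y_z$ have the image of $s$. So after shrinking $B$ they agree in $[B-z]$.

**Step 4: glue.** By (Y3) there is $y\in[W_0\cup\{z\}]$ restricting to $y_0$ and $y_z$. Its image in $F(W_0\cup\{z\})$ agrees with $s$ on $W_0$ and on $B$, hence equals $s|_{W_0\cup\{z\}}$. Replacing $W_0$ by $W_0\cup\{z\}$ and repeating for the finitely many remaining points proves (4). $\square$

If we try to run this over $X\times\mathbb A^1$, Step 3 is the step that fails. At a point of codimension one, the punctured henselian neighborhood is the spectrum of a field, and there $[-]=F$. At a point of higher codimension it is not local. There we know only that two lifts agree in $F$ of the punctured neighborhood, whereas (Y3) needs agreement in $[-]$, and $[U]\to F(U)$ is not injective in general, as $U=\mathbb P^1$ and $\mathcal X=\mathbb P^\infty$ showed.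

Gluing over $X\times\mathbb A^1$ can be avoided if sections of $F$ over $X\times\mathbb A^1$ are determined by their value at the generic point, since then Proposition 3 with $K=k(X)$ suffices. This is what square (1) will give, under (Rig).

## 6. Coordinates on henselian local rings and Weierstrass polynomials

**Lemma 4.** Let $x\in X\in Sm_k$, $R=\mathcal O^h_{X,x}$, $L=\kappa(x)$, $n=\dim R$. There is a section $j:L\to R$ of $R\to L$, and an isomorphism $R\cong L\{t_1,\dots,t_n\}$ over $L$.

*Proof.* **Step 1: construct $j$.** As $k$ is perfect, $L$ is finite separable over $k(y_1,\dots,y_d)$ with $y_i\in L$ algebraically independent. Lift the $y_i$ to $R$. A nonzero polynomial in the lifts has nonzero image in $L$, so it is a unit of $R$. This gives $k(y)\to R$. Write $L=k(y)[\xi]/g(\xi)$ with $g$ separable. By Hensel's lemma, the root $\xi\in L$ of $g$ lifts to a root in $R$. This gives $j$.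

**Step 2: compare $X$ with a product.** Let $Y$ be smooth affine integral with $k(Y)=L$, and $t_1,\dots,t_n$ a regular system of parameters of $R$. As $k[Y]$ is finitely generated, $j|_{k[Y]}$ and the $t_i$ are defined on an affine étale neighborhood $(X',x')$ of $x$. They give a map $X'\to Y\times\mathbb A^n$. Since $j$ is a section, the composite $k[Y]\to\mathcal O(X')\to\kappa(x')=L$ is the inclusion, so $x'\mapsto(\eta_Y,0)$.

**Step 3: check that this map is étale at $x'$.** The local homomorphism $L[t]_{(t)}\to\mathcal O_{X',x'}$ is between regular local rings of dimension $n$ and is an isomorphism on residue fields. The $t_i$ generate the maximal ideal of $\mathcal O_{X',x'}$, because they do so after the faithfully flat extension to $R$. So the closed fibre is a field. A local homomorphism from a regular local ring to a Cohen–Macaulay local ring whose dimensions satisfy $\dim(\text{target})=\dim(\text{source})+\dim(\text{fibre})$ is flat. Flat and unramified means étale, and residue fields agree, so the henselizations agree. The isomorphism restricts to $j$ on $L$. $\square$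

**Lemma 5.** Let $R=L\{t_1,\dots,t_n\}$, $n\ge1$, $0\ne f\in R$ a nonunit. After an $L$-automorphism of $R$, the following holds with $V=L\{t_1,\dots,t_{n-1}\}$, $t=t_n$ (so $R$ is the henselization of $V[t]$ at $(\mathfrak m_V,t)$). There is a monic $W=t^d+a_{d-1}t^{d-1}+\dots+a_0\in V[t]$, $d\ge1$, $a_i\in\mathfrak m_V$, with $fR=WR$ and $V[t]/W\cong R/W$. Moreover $R$ is the filtered colimit of étale $V[t]$-algebras $B$ with $V[t]/W\cong B/WB$.

*Proof.* The parenthesis holds because $V[t]_{(\mathfrak m_V,t)}$ is a filtered colimit of local rings of étale neighborhoods of the origin with residue field $L$. Consequently $R/\mathfrak m_VR$ is the henselization of $L[t]$ at $t$, that is, $L\{t\}$, a discrete valuation ring with uniformizer $t$.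

**Step 1: make $f$ nonzero on the $t_n$-axis.** Write $f=\sum c_\alpha t^\alpha$ in $L[[t_1,\dots,t_n]]$, and let $\alpha^*$ be the lexicographically smallest exponent in the support. Put $e_n=1$ and choose successively, for $i=n-1,\dots,1$, integers $e_i\ge1$ with $e_i>\sum_{j>i}e_j\alpha_j^*$. Let $\alpha\ne\alpha^*$ be in the support and let $i$ be the first index where they differ. Then $\alpha_i\ge\alpha_i^*+1$, so
$$\alpha\cdot e-\alpha^*\cdot e\ \ge\ e_i-\sum_{j>i}e_j\alpha^*_j\ >\ 0 .$$
Hence the lowest term of $f(t_n^{e_1},\dots,t_n^{e_{n-1}},t_n)$ is $c_{\alpha^*}t_n^{\alpha^*\cdot e}$, and this series is nonzero. The automorphism $t_i\mapsto t_i+t_n^{e_i}$ $(i<n)$, $t_n\mapsto t_n$ of $L[t_1,\dots,t_n]$ fixes the origin and induces an $L$-automorphism of $R$. After applying it, $f(0,\dots,0,t)\ne0$. So the image of $f$ in $L\{t\}$ is $t^d\cdot(\text{unit})$, with $d\ge1$ as $f$ is a nonunit.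

**Step 2: show that $R/f$ is finite over $V$.** Write $R=B_{\mathfrak n}^h$ with $B\ni f$ an étale $V[t]$-algebra and $\mathfrak n$ a prime over $(\mathfrak m_V,t)$ with residue field $L$. The henselization of $(B/(\mathfrak m_V,f))_{\mathfrak n}$ is $L\{t\}/(t^d)=L[t]/(t^d)$, so this ring is artinian. Thus $\mathfrak n$ is isolated in its fibre in $\operatorname{Spec}B/f\to\operatorname{Spec}V$. As $V$ is henselian, $B/f=C\times D$ with $C=(B/f)_{\mathfrak n}$ finite and local over $V$ (EGA IV 18.5.11). A finite local algebra over a henselian ring is henselian, so $C=C^h=R/f$.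

**Step 3: find $W$.** Since $R/(f,\mathfrak m_V)=L[t]/(t^d)$, Nakayama's lemma shows that $1,t,\dots,t^{d-1}$ generate $R/f$ over $V$. So $t^d=-\sum_{i<d}a_it^i$ in $R/f$ for some $a_i\in V$. Reducing modulo $\mathfrak m_V$ gives $0=-\sum\bar a_it^i$ in $L[t]/(t^d)$, where $1,\dots,t^{d-1}$ is a basis. Hence $a_i\in\mathfrak m_V$. Put $W=t^d+\sum a_it^i$. Then $W=fu$ for some $u\in R$. In $L\{t\}$ this reads $t^d=t^d\cdot(\text{unit})\cdot\bar u$, so $\bar u$ and hence $u$ is a unit, and $fR=WR$.

**Step 4: compare $V[t]/W$ with $R/W$.** The ring $V[t]/W$ is finite over $V$ with local closed fibre $L[t]/(t^d)$. Hence it is local, henselian, and its maximal ideal is generated by $\mathfrak m_V$ and $t$. Henselization commutes with quotients, so $R/W=(V[t]/W)^h=V[t]/W$.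

**Step 5: choose the neighborhoods $B$.** $R$ is the filtered colimit of the étale neighborhoods $(B,\mathfrak n)$ of $(\mathfrak m_V,t)$ with trivial residue extension. For such $B$, the algebra $B/WB$ is étale over the henselian local ring $V[t]/W$ and has the $L$-point $\mathfrak n$ over the closed point. So $B/WB=(V[t]/W)\times D$ with $\mathfrak n$ in the first factor. Let $e\in B$ map to $(1,0)$. Then $e\notin\mathfrak n$, so $B_e$ is still an étale neighborhood, and $B_e/W=V[t]/W$. Hence the $B$ with $V[t]/W\cong B/WB$ form a cofinal full subcategory, which is again filtered. $\square$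

## 7. Sections determined at the generic point

**Proposition 6.** Assume (Rig). For $R=\mathcal O^h_{X,x}$ with $X\in Sm_k$, the map $F(R)\to F(\operatorname{Frac}R)$ is injective. Consequently $F(X)\to F(k(X))$ is injective for connected $X\in Sm_k$.

*Proof.* By Lemma 4, $R=L\{t_1,\dots,t_n\}$. If $n=0$ there is nothing to prove, so let $n\ge1$. Let $a,b\in F(R)=[R]$ agree in $F(\operatorname{Frac}R)=[\operatorname{Frac}R]=\operatorname{colim}_{f\ne0}[R_f]$.

**Step 1: set up the square.** The elements agree in $[R_f]$ for some $f\ne0$; multiplying $f$ by $t_1$, we may take $f$ to be a nonunit. By (Rig), $b$ is the pullback of some $b_L\in F(L)=[L]$ along $L\to R$. Apply Lemma 5. The automorphism is over $L$, so $b$ remains the pullback of $b_L$. Let $Z=\operatorname{Spec}V[t]/W\subset\mathbb A^1_V$.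

**Step 2: extend $b$ over the complement of $Z$.** Let $b'\in[\mathbb A^1_V-Z]$ be the pullback of $b_L$ along $\mathbb A^1_V-Z\to\operatorname{Spec}V\to\operatorname{Spec}L$. The composite $\operatorname{Spec}R_W\to\mathbb A^1_V-Z\to\operatorname{Spec}L$ is the structure map. So $b'$ restricts to $b$ in $[R_W]=[R_f]$, and there $a$ and $b'$ agree.

**Step 3: glue.** We have $R=\operatorname{colim}B$ and $R_W=\operatorname{colim}B_W$ over the $B$ of Lemma 5. By (2), for a suitable $B$ the element $a$ comes from $a_B\in[B]$, and $a_B$ and $b'$ agree in $[B_W]$. Square (1) is distinguished, so by (Y3) there is $c\in[\mathbb A^1_V]$ with $c|_B=a_B$ and $c|_{\mathbb A^1_V-Z}=b'$.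

**Step 4: evaluate $c$ at $t=1$.** This determines $c$, because $c=\mathrm{pr}^*\sigma^*c$ for every section $\sigma$ of $\mathrm{pr}:\mathbb A^1_V\to\operatorname{Spec}V$, by (Y2). Take $\sigma=\{t=1\}$. Since $W(1)=1+\sum a_i$ is a unit of $V$, $\sigma$ factors through $\mathbb A^1_V-Z$. Hence $\sigma^*c=\sigma^*b'$ is the pullback of $b_L$ to $V$, and $c$ is the pullback of $b_L$ to $\mathbb A^1_V$. Restricting along $\operatorname{Spec}R\to\operatorname{Spec}B\to\mathbb A^1_V$ turns $c$ into $a$ on the one hand and into the pullback $b$ of $b_L$ on the other. So $a=b$.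

**Step 5: pass from germs to $X$.** Let $s,s'\in F(X)$ agree in $F(k(X))$. For each $x$ the map $\operatorname{Spec}\operatorname{Frac}\mathcal O^h_{X,x}\to X$ factors through $\operatorname{Spec}k(X)$, so the germs of $s,s'$ in $F(\mathcal O^h_{X,x})$ agree in $F(\operatorname{Frac}\mathcal O^h_{X,x})$. By the first part the germs are equal, for all $x$. So $s=s'$. $\square$

**Proof of Theorem B.** Generic injectivity is Proposition 6. For invariance we may assume $X$ connected, since $F$ turns disjoint unions into products; put $K=k(X)$. Only surjectivity of $\mathrm{pr}^*$ is at issue. Let $s\in F(X\times\mathbb A^1)$ and $s'=\mathrm{pr}^*0^*s$. By Proposition 3, $s|_{\mathbb A^1_K}$ is pulled back from $F(K)$, so it equals $\mathrm{pr}^*0^*(s|_{\mathbb A^1_K})=s'|_{\mathbb A^1_K}$. Thus $s$ and $s'$ agree in $F(K(t))=F(k(X\times\mathbb A^1))$. By Proposition 6 applied to the connected scheme $X\times\mathbb A^1$, $s=s'$. $\square$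

## 8. Rigidity of torsors and Theorem A

**Lemma 7.** $B_{gm}G$ satisfies (Rig).

*Proof.* Let $R=L\{t_1,\dots,t_n\}$ with residue map $r:R\to L$ and inclusion $j:L\to R$, so $rj=\mathrm{id}$. By (Y4) on stalks, every element of $F(R)=[R]$ is the image of some $x\in B_m(R)$. Let $x'\in B_m(R)$ be the image of $x$ under
$$B_m(R)\xrightarrow{\ r\ }B_m(L)\xrightarrow{\ j\ }B_m(R).$$
As $rj=\mathrm{id}$, $x$ and $x'$ have the same image in $B_m(L)$. Hence $P_x\otimes_RL\cong P_{x'}\otimes_RL$, and $P_x\cong P_{x'}$ by Lemma 2. By Lemma 1, $x$ and $x'$ have the same image in $[R]=F(R)$. As $x'$ comes from $B_m(L)$, this image lies in the image of $F(L)$. $\square$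

**Proof of Theorem A.** Invariance and generic injectivity follow from Lemma 7 and Theorem B. For the last assertion let $R=\mathcal O^h_{X,x}\cong L\{t_1,\dots,t_n\}$ as in Lemma 4, with $L=\kappa(x)$. The map $j_*:F(L)\to F(R)$ is surjective by (Rig), and $r_*j_*=\mathrm{id}$. So $j_*$ and $r_*:F(R)\to F(L)$ are mutually inverse bijections. $\blacksquare$

## 9. Independence of the representation

This section shows that Theorem A does not depend on the model chosen in Section 3.

**Proposition 8.** Let $V'$ be another faithful representation of $G$, of dimension $n'$, and let $U'_m\subset V'^m$ $(m\ge n')$ be $G$-stable open subsets containing the rank-$n'$ locus, with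
$$(U'_m\times V'^l)\cup(V'^m\times U'_l)\subset U'_{m+l}$$
compatibly with adding zeros, and such that $U'_m\to B'_m=U'_m/G$ is a $G$-torsor over a smooth scheme. Then $B'=\operatorname{colim}B'_m$ is isomorphic to $B$ in $\mathcal H(k)$.

For example, $U_m'$ may be the rank-$n'$ locus, or the locus where $G$ acts freely whenever that quotient exists as such a scheme. The proof needs an extension statement on the algebraic simplex $\Delta^r=\operatorname{Spec}k[t_0,\dots,t_r]/(\sum t_i-1)$.

**Lemma 9.** Let $S=\operatorname{Spec}A$ be affine in $Sm_k$, $D=A[t_0,\dots,t_r]/(\sum t_i-1)$, and $M$ a finitely generated projective $D$-module. Let $g_i\in M/t_iM$ $(0\le i\le r)$ with $g_i=g_j$ in $M/(t_i,t_j)M$ for all $i,j$. Then some $g\in M$ maps to every $g_i$.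

*Proof.* Write $M$ as a direct summand of $D^N$. It suffices to extend the family in $D^N$ and to project the extension to $M$. So we may assume $M=D$. Working on one connected component of $S$ at a time, we may assume that $A$ is a domain. If $r=0$, then $t_0=1$, $D/t_0=0$, and $g=0$ works. Let $r\ge1$.

We claim that in $D/t_s$, for $1\le s\le r$, an element divisible by each of $t_0,\dots,t_{s-1}$ is divisible by their product. If $r=1$, then $s=1$ and $t_0=1$ in $D/t_1$. Let $r\ge2$. For $i\neq s$, the rings $D/t_s$ and $D/(t_s,t_i)$ are polynomial rings over $A$, hence domains, and $t_i\neq0$ in $D/t_s$. So $t_i$ is a prime element of $D/t_s$. For $j\ne i,s$ the element $t_j$ is nonzero in $D/(t_s,t_i)$, so $t_i$ does not divide $t_j$ in $D/t_s$. The claim follows by splitting off one prime at a time.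

Now suppose $h\in D$ maps to $g_i$ for all $i<s$; for $s=1$ take any lift of $g_0$. By compatibility, $g_s-h\in D/t_s$ vanishes modulo each $t_i$, $i<s$. So $g_s-h=t_0\cdots t_{s-1}w$ in $D/t_s$ by the claim. With a lift $\tilde w\in D$ of $w$, the element $h+t_0\cdots t_{s-1}\tilde w$ maps to $g_i$ for all $i\le s$. Induction on $s$ ends the proof. $\square$

*Proof of Proposition 8.* Let $E=\operatorname{colim}_mE_m$ with $E_m=(U_m\times U'_m)/G$. This is open in the vector bundle $(U_m\times V'^m)/G$ over $B_m$, and $E$ maps to $B$ and to $B'$. The rank loci $U_m$ have all properties required of the $U'_m$, so the two maps play symmetric roles. It therefore suffices that $E\to B$ is an $\mathbb A^1$-weak equivalence.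

**Step 1: reduce to a lifting problem.** For every sheaf $\mathcal Z$ the map $\mathcal Z\to Sing_*\mathcal Z$ is an $\mathbb A^1$-weak equivalence ([MV, §2, Cor. 3.8]), where $Sing_r\mathcal Z(S)=\mathcal Z(S\times\Delta^r)$. Simplicial weak equivalences are tested on stalks, which are filtered colimits of values on affine schemes. So it suffices that $Sing_*E(S)\to Sing_*B(S)$ is a trivial Kan fibration for every affine $S\in Sm_k$. That is, we must solve lifting problems for $\partial\Delta^r\subset\Delta^r$, $r\ge0$.

**Step 2: unwind the problem.** Put $T=S\times\Delta^r$. The data exist at a finite level $m$, and they consist of a $G$-torsor $P$ on $T$ with an equivariant map $P\to U_m$, and of equivariant maps $P|_{\{t_i=0\}}\to U'_m$, $0\le i\le r$, which agree on $\{t_i=t_j=0\}$. The reason is that a lift of a given point of $B_m$ to $E_m$ is the same as an equivariant map from its torsor $P$ to $U'_m$. Let $M$ be the module of sections of $V'_P$ over the affine scheme $T$. The maps on the faces are $m$ compatible families of elements of $M/t_iM$.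

**Step 3: extend, then repair the rank.** By Lemma 9, the families extend to $m$ sections of $V'_P$ over $T$, that is, to an equivariant $\tilde\varphi:P\to V'^m$, which need not land in $U'_m$. As $T$ is affine, $V'_P$ is generated by finitely many sections, which give an equivariant $\psi:P\to V'^l$ of rank $n'$ everywhere; we may take $l\ge n'$. Consider
$$\big(\tilde\varphi\mid t_0\cdots t_r\,\psi\big):P\to V'^{m+l}.$$
At points over the faces, the first block lies in $U'_m$. At all other points $t_0\cdots t_r$ is invertible and the second block has rank $n'$, hence lies in $U'_l$. So the map lands in $U'_{m+l}$. On the faces it equals $(\tilde\varphi\mid0)$, which is the given data in the colimit. Together with $P\to U_m$, padded by zeros to $U_{m+l}$, it solves the lifting problem. $\square$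

## 10. The universal invariant quotient of the sheaf of torsors

We now prove part 1 of Theorem C. Let $H=\mathcal H^1_{et}(G)$.

**Step 1: construct the map $H\to F$ and show that it is an epimorphism.** The rule $x\mapsto[P_x]$ defines a morphism of sheaves $B\to H$. It is an epimorphism: over $R=\mathcal O^h_{X,x}$ the bundle $V_P$ of a torsor $P$ is free, so a basis gives an equivariant map $P\to U_n=GL_n$, that is, $P\cong P_y$ for some $y\in B_n(R)$. If two points of $B(R)$ have the same image in $H(R)=H^1_{et}(R;G)$, their torsors are isomorphic, and by Lemma 1 they have the same image in $[R]=F(R)$. So $B\to F$ coequalizes $B\times_HB\rightrightarrows B$ and factors uniquely through the epimorphism $B\to H$. The resulting map $H\to F$ is the sheafification of $\theta_G$, since $\theta_G$ sends $[P_x]$ to the class of $x$. By (3), this rule describes $\theta_G$ completely on affine schemes. As $B\to F$ is an epimorphism by (Y4), so is $H\to F$.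

**Step 2: show that $H\to F$ is universal.** Let $T$ be an $\mathbb A^1$-invariant sheaf and $H\to T$ a morphism. As a space, $T$ is simplicially fibrant and $\mathbb A^1$-local, so $Hom_{\mathcal H(k)}(U,T)=T(U)$. The composite $B\to H\to T$ thus induces $Hom_{\mathcal H(k)}(U,B)\to T(U)$, naturally in $U$. Sheafifying, we get $F\to T$, compatible with the maps from $B$. Since $B\to H$ is an epimorphism, $H\to F\to T$ is the given map. The map $F\to T$ is unique since $H\to F$ is an epimorphism. Finally, $F$ itself is $\mathbb A^1$-invariant by Theorem A.

**Step 3: compare with $\mathcal L=\operatorname{colim}_nS^n(H)$.** If $T$ is $\mathbb A^1$-invariant, the restrictions $T(U\times\mathbb A^1)\rightrightarrows T(U)$ at $0$ and $1$ coincide. So every morphism $H\to T$ factors uniquely through $S(H)$, then through $S^2(H)$, and so on, hence uniquely through $\mathcal L$. It remains to show that $\mathcal L$ is $\mathbb A^1$-invariant. Let $s\in\mathcal L(X\times\mathbb A^1)$. Sections over noetherian schemes commute with filtered colimits of Nisnevich sheaves, so $s$ comes from some $s_n\in S^n(H)(X\times\mathbb A^1)$.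 Pull $s_n$ back along
$$X\times\mathbb A^1\times\mathbb A^1\to X\times\mathbb A^1,\qquad(x,t,u)\mapsto(x,tu).$$
The restrictions at $u=0$ and $u=1$ are $\mathrm{pr}^*0^*s_n$ and $s_n$, so these two become equal in $S^{n+1}(H)(X\times\mathbb A^1)$. Hence $s=\mathrm{pr}^*0^*s$, and $\mathrm{pr}^*$ is surjective; it is injective by the zero section. Both $F$ and $\mathcal L$ are universal, so $F\cong\mathcal L$. $\square$

For $G=\mathbb Z/p$ in characteristic $p$, the torsors $P_{\tau a}$ of Section 4 show that already $S(H)=*$.

## 11. Reduction to torsors on the affine line over a field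

We prove part 2 of Theorem C.

**(a)⇒(b).** $F$ is $\mathbb A^1$-invariant by Theorem A.

**(b)⇒(a).** If $H$ is $\mathbb A^1$-invariant, then $\mathrm{id}_H$ is also universal among morphisms from $H$ to $\mathbb A^1$-invariant sheaves. By part 1, $H\to F$ is an isomorphism.

**(b)⇒(c).** By (2), invariance gives $H(\mathbb A^1_K)=H(K)=H^1_{et}(K;G)$, so restriction at $0$ and restriction at $1$ coincide on $H(\mathbb A^1_K)$. Apply this to the element of $H(\mathbb A^1_K)$ defined by $P$.

For (c)⇒(b), torsors replace classes in the arguments of Sections 5 and 7, so we first need an analogue of (Y3).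

**Lemma 10.** Let $p:B\to A$ and $Z\subset A$ form a distinguished square, and put $B^\circ=B-p^{-1}(Z)$. Let $Q$ be a $G$-torsor on $A-Z$, $Q'$ a $G$-torsor on $B$, and $\lambda:Q'|_{B^\circ}\cong Q|_{B^\circ}$. Then there is a $G$-torsor on $A$ restricting to $Q$ and to $Q'$.

*Proof.* We construct a descent datum for $A'=(A-Z)\sqcup B\to A$, which is étale and surjective. On the part of $A'\times_AA'$ lying over $A-Z$, use the canonical datum of $Q$, transported by $\lambda$ on the copies of $B^\circ$. The rest of $A'\times_AA'$ lies in $B\times_AB$ over $Z$, that is, in $p^{-1}(Z)\times_Zp^{-1}(Z)\cong Z$, so it lies in the diagonal of $B$. This diagonal is open in $B\times_AB$ because $p$ is étale; on it, use the identity. The two definitions agree on the overlap, the diagonal of $B^\circ$, since the transported datum is the identity there. Each triple product is covered by its part over $A-Z$ and, in $B\times_AB\times_AB$, the diagonal; on both the cocycle condition holds. Étale descent for affine morphisms is effective. $\square$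

**(c)⇒(b), Step 1: show that $H(X)\to H(k(X))$ is injective for connected $X$.** Let $R=\mathcal O^h_{X,x}\cong L\{t_1,\dots,t_n\}$ with $n\ge1$, and $j,r$ as in Lemma 7. By Lemma 2, $r_*:H^1_{et}(R;G)\to H^1_{et}(L;G)$ is injective, and $r_*j_*=\mathrm{id}$. So $H(R)=H^1_{et}(R;G)=H^1_{et}(L;G)$ via $j$ and $r$. Let $a,b$ be $G$-torsors on $L$ whose pullbacks become isomorphic over $\operatorname{Frac}R$. They are then isomorphic over $R_f$ for some nonzero nonunit $f$. Use Lemma 5; its automorphism is over $L$, so both torsors remain pulled back from $L$. For a suitable $B$, the pullbacks of $a$ and $b$ are isomorphic over $B_W$. By Lemma 10, the torsor $a$ on $\operatorname{Spec} B$ and the torsor $b$ on $\mathbb A^1_V-Z$ glue to a torsor $c$ on $\mathbb A^1_V$. Restrict $c$ to $\mathbb A^1_L$, the fibre over the closed point of $V$. The point $t=1$ lies outside $Z$, so there $c$ is $b$. The point $t=0$ is the image of the closed point of $R$, which maps through $\operatorname{Spec} B$, so there $c$ is $a$. By (c), $a\cong b$. Thus $H(R)\to H(\operatorname{Frac}R)$ is injective; for $n=0$ this is trivial. The passage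 from germs to $X$ is Step 5 of Proposition 6, verbatim.

**Step 2: represent every element of $H(\mathbb A^1_K)$, $K=k(X)$, by a torsor on $\mathbb A^1_K$.** Let $s\in H(\mathbb A^1_K)$. As $H(K(t))=H^1_{et}(K(t);G)$, there is a torsor $Q$ on a dense open $W_0\subset\mathbb A^1_K$ with class $s|_{W_0}$. For $z\notin W_0$, as $H(\mathcal O^h_z)=H^1_{et}(\mathcal O^h_z;G)$, there is a torsor $Q'$ with class $s|_B$ on an affine connected étale neighborhood $B$ of $z$ as in Proposition 3. Both have the image of $s$ in $H(\operatorname{Frac}\mathcal O_z^h)=H^1_{et}(\operatorname{Frac}\mathcal O_z^h;G)$, so after shrinking $B$ they are isomorphic on $B-z$. By Lemma 10 they glue to a torsor on $W_0\cup\{z\}$. Its class agrees with $s$ on $W_0$ and on $B$, hence is $s|_{W_0\cup\{z\}}$. Repeat for the remaining points.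

**Step 3: compare $s$ with its value at $0$ over $K(t)$.** Let $P$ on $\mathbb A^1_K$ represent $s$. Pull $P$ back along $\mathbb A^1_{K(u)}\to\mathbb A^1_K$, $t\mapsto ut$. The fibre at $t=0$ is $(P_0)_{K(u)}$. The fibre at $t=1$ is the restriction of $P$ to the generic point of $\mathbb A^1_K$, with $u$ for the coordinate. By (c) over the finitely generated field $K(u)$, $P|_{K(t)}\cong(P_0)_{K(t)}$. So $s$ and $\mathrm{pr}^*0^*s$ agree in $H(K(t))$.

**Step 4: conclude.** Let $X\in Sm_k$ be connected, $K=k(X)$ and $s\in H(X\times\mathbb A^1)$. By Step 3 applied to $s|_{\mathbb A^1_K}$, the sections $s$ and $\mathrm{pr}^*0^*s$ agree at the generic point of $X\times\mathbb A^1$. By Step 1 they are equal. So $\mathrm{pr}^*$ is surjective, and $H$ is $\mathbb A^1$-invariant. $\square$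

## 12. Characteristic zero, and $PGL_p$ in characteristic $p$

We prove part 3 of Theorem C by deciding condition (c).

### Characteristic zero

Let $P$ be a $G$-torsor on $\mathbb A^1_K$; we show $P_0\cong P_1$.

**Step 1: reduce to $G^0$ reductive.** Let $U=R_uG$ be the unipotent radical. It suffices that $H^1(K;G)\to H^1(K;G/U)$ is injective, for then $P$ can be replaced by the $G/U$-torsor $P/U$. Let $P_1',P_2'$ be $G$-torsors on $K$ with an isomorphism $\iota:P_1'/U\cong P_2'/U$. The isomorphisms $P_1'\to P_2'$ inducing $\iota$ form a torsor under the group $U'$ of automorphisms of $P_1'$ inducing the identity on $P_1'/U$; over $\bar K$ such isomorphisms exist because $G(\bar K)\to(G/U)(\bar K)$ is surjective. The group $U'$ is a form of $U$. In characteristic $0$ it is an iterated extension of copies of $\mathbb G_a$, so $H^1(K;U')=*$. Hence an isomorphism $P_1'\cong P_2'$ exists over $K$.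

**Step 2: make the fibre at $0$ trivial.** Put $G'=\underline{\mathrm{Aut}}_G(P_0)$, a $K$-form of $G_K$, and $P'=\underline{\mathrm{Isom}}_G(P_0\times\mathbb A^1,P)$, a $G'$-torsor on $\mathbb A^1_K$. Its fibre $P'_0$ has the point $\mathrm{id}$, so it is trivial. We must show that $P'_1=\underline{\mathrm{Isom}}_G(P_0,P_1)$ is trivial.

**Step 3: reduce to a connected group.** The scheme $P'/G'^0$ is a torsor under the finite étale group $G'/G'^0$, hence finite étale over $\mathbb A^1_K$. Since $\mathbb A^1_{\bar K}$ is simply connected in characteristic $0$, it is constant: $P'/G'^0=E\times_K\mathbb A^1_K$ with $E$ finite étale over $K$. A point of $P'_0(K)$ gives a point of $E(K)$, hence a section of $P'/G'^0$. The preimage of this section in $P'$ is a $G'^0$-torsor $Q\subset P'$, and $Q_0$ contains the chosen point, so $Q_0$ is trivial.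

**Step 4: show that $Q_{\bar K}$ is trivial.** The field $\bar K(t)$ is perfect of cohomological dimension $\le1$, so by Steinberg's theorem $Q_{\bar K}$ is trivial over $\bar K(t)$. Let $\mathcal B$ be a Borel subgroup of $G'^0_{\bar K}$. The scheme $Q_{\bar K}/\mathcal B$ is proper over $\mathbb A^1_{\bar K}$ and has a section over the generic point. As $\mathbb A^1_{\bar K}$ is a regular curve, this extends to a section over $\mathbb A^1_{\bar K}$, whose preimage in $Q_{\bar K}$ is a $\mathcal B$-torsor inducing $Q_{\bar K}$. Now $H^1(\mathbb A^1_{\bar K},\mathcal B)=*$. Indeed $\mathcal B$ has a split torus quotient with kernel a unipotent group that is an iterated central extension by copies of $\mathbb G_a$, and $\operatorname{Pic}(\mathbb A^1_{\bar K})=0=H^1(\mathbb A^1_{\bar K},\mathcal O)$. At each stage, a torsor whose image in the quotient group is trivial comes from a torsor under the kernel. So $Q_{\bar K}$ is trivial.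

**Step 5: descend to $K$.** Raghunathan–Ramanathan (*Principal bundles on the affine line*, Proc. Indian Acad. Sci. Math. Sci. 93 (1984)) prove: for a connected reductive group over a field $K$, a torsor on $\mathbb A^1_K$ which is trivial at the origin and trivial over $\mathbb A^1_{K_s}$ is trivial. Here $K_s=\bar K$, so $Q$ is trivial. A section of $Q\subset P'$ trivializes $P'$, and $P'_1$ is trivial. This proves (c).

### $PGL_p$ in characteristic $p$

**Step 1: write down an algebra over $K[t]$.** Let $K=k(\alpha,\beta)$ with $\alpha,\beta$ independent variables. Let $C=K[t][x]/(x^p-x-t\alpha)$, with the automorphism $\sigma(x)=x+1$ of order $p$, and let $\mathcal A=\bigoplus_{i<p}Cy^i$ with $yc=\sigma(c)y$ for $c\in C$ and $y^p=\beta$. So $\mathcal A$ is generated by $x,y$ with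
$$x^p-x=t\alpha,\qquad y^p=\beta,\qquad yx=(x+1)y,$$
and it is free of rank $p^2$ over $K[t]$.

**Step 2: check that $\mathcal A$ is Azumaya of degree $p$, and that $\mathcal A_{t=0}$ is split.** Let $\Omega$ be a field over $K[t]$ in which $\xi^p-\xi=t\alpha$ has a solution $\xi$. Replacing $x$ by $x-\xi$, we get the relations $x^p-x=0$, $y^p=\beta$, $yx=(x+1)y$ over $\Omega$. On $\Omega^p$ with basis $e_0,\dots,e_{p-1}$ let
$$xe_i=ie_i,\qquad ye_i=e_{i-1}\ (1\le i\le p-1),\qquad ye_0=\beta e_{p-1}.$$
The relations hold: $y^p=\beta$, and $yxe_i=i\,ye_i=(x+1)ye_i$ because $x$ acts on $ye_i$ as $i-1$. So we have a homomorphism $\mathcal A_\Omega\to M_p(\Omega)$. As the eigenvalues of $x$ are distinct, $x$ generates the diagonal matrices, and these times the powers of $y$ span $M_p(\Omega)$. Thus the homomorphism is surjective, and it is bijective because both sides have dimension $p^2$. Applied to geometric points, this shows that $\mathcal A$ is Azumaya of degree $p$. Applied to $\Omega=K$, $t=0$, $\xi=0$, it shows $\mathcal A_{t=0}\cong M_p(K)$.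

**Step 3: show that $\mathcal A_{t=1}=[\alpha,\beta)$ is not split.** By the pole argument of Section 4, $x^p-x=\alpha$ has no solution in $k(\alpha)$, so it defines a field extension $k'$ of $k(\alpha)$ of degree $p$. Then $M=K(x)=k'(\beta)$ is, for the $\beta$-adic valuation $v$, an unramified extension of $K=k(\alpha)(\beta)$ with residue extension $k'/k(\alpha)$ of degree $p$. So $v(N_{M/K}(c))=p\,v(c)$ for $c\in M^\times$, and $\beta$ is not a norm.

Suppose $\mathcal A_{t=1}\cong M_p(K)$. It then acts on a $K$-vector space of dimension $p$. Through $M\subset\mathcal A_{t=1}$ this is an $M$-vector space of dimension $1$, so we may identify it with $M$. Put $c=y(1)$. Then $y(m)=y(m\cdot1)=\sigma(m)c$ for $m\in M$, hence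
$$\beta=y^p(1)=\sigma^{p-1}(c)\cdots\sigma(c)\,c=N_{M/K}(c),$$
a contradiction.

**Step 4: conclude.** The torsor $P=\underline{\mathrm{Isom}}(M_p,\mathcal A)$ under $PGL_p=\underline{\mathrm{Aut}}(M_p)$ on $\mathbb A^1_K$ has $P_0$ trivial and $P_1$ nontrivial. So (c) fails. By part 2, $\mathcal H^1_{et}(PGL_p)\to\pi_0^{\mathbb A^1}(B_{gm}PGL_p)$ is not an isomorphism and $\mathcal H^1_{et}(PGL_p)$ is not $\mathbb A^1$-invariant, although the target is $\mathbb A^1$-invariant by Theorem A. $\blacksquare$
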